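# Optimal spanners in random simple temporal graphs and the threshold $4\log n/n$

## 1. The latest-departure tree

Let $H$ be a finite simple graph in which every edge carries one time, and all times are distinct. Such an object is called a *temporal graph*. A *temporal walk* is a walk whose edge times strictly increase along the walk; the empty walk from a vertex to itself is allowed. A *temporal path* is a temporal walk without repeated vertices. If a temporal walk visits a vertex twice, we may cut out the part between the two visits, and the remaining times still increase; so "there is a temporal walk from $u$ to $v$" and "there is a temporal path from $u$ to $v$" mean the same. The graph $H$ is *temporally connected* if every ordered pair $(u,v)$ of vertices is joined by a temporal path from $u$ to $v$.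

**Definition (latest-departure tree).** Let $H$ be temporally connected on $n\ge 2$ vertices and fix a root $x'$. For $u\ne x'$ let $\delta(u)$ be the largest possible time of the first edge of a temporal walk of $H$ from $u$ to $x'$. Let $e_u$ be the edge with time $\delta(u)$, and let $\mathrm{par}(u)$ be its end other than $u$. We call $u$ a *child* of $\mathrm{par}(u)$. Put $I=\{e_u:u\ne x'\}$.

In words, $\delta(u)$ is the last moment at which one can still leave $u$ and arrive at $x'$.

**Example.** Let $H$ be the 4-cycle with times $ab:1$, $cd:2$, $ac:3$, $bd:4$. It is temporally connected: adjacent vertices reach each other by one edge, and for the opposite pairs we have the paths $a\to b\to d$ (times $1,4$), $d\to c\to a$ ($2,3$), $b\to a\to c$ ($1,3$), $c\to d\to b$ ($2,4$). Take the root $x'=a$. From $b$ one must leave at time $1$, because leaving over $bd$ at time $4$ leads nowhere further; from $c$ one can leave at time $3$; from $d$ one can leave at time $2$, via $c$. So $\delta(b)=1$, $\delta(c)=3$, $\delta(d)=2$, and $I=\{ab,ac,cd\}$ with $\mathrm{par}(b)=\mathrm{par}(c)=a$ and $\mathrm{par}(d)=c$.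

**Lemma 1.** In the situation of the definition:

1. For every $u\neq x'$, either $\mathrm{par}(u)=x'$ or $\delta(\mathrm{par}(u))>\delta(u)$. Equivalently, for every $p\ne x'$,
$$\text{every child } q \text{ of } p \text{ satisfies } \delta(q)<\delta(p).\tag{1}$$
2. The edges $e_u$ are distinct, so $|I|=n-1$, and $I$ is a spanning tree.
3. If a temporal walk with all edges in $I$ takes a step downward, from $\mathrm{par}(q)$ to $q$ along $e_q$, then the walk ends there.

**Proof.** Take a walk from $u$ to $x'$ whose first edge is $e_u$, and delete that edge. What remains is a temporal walk from $\mathrm{par}(u)$ to $x'$. If $\mathrm{par}(u)\neq x'$, it is nonempty and its first edge is later than $\delta(u)$, so $\delta(\mathrm{par}(u))>\delta(u)$. This is part 1.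

If $e_u=e_w$ with $u\ne w$, then this edge is $uw$, so $\mathrm{par}(u)=w\ne x'$ and part 1 gives $\delta(w)>\delta(u)$. But $\delta(u)=\delta(w)$, since both are the time of the same edge. So the $e_u$ are distinct. Following $\mathrm{par}$ strictly increases $\delta$, hence ends at $x'$. So $I$ connects all vertices with $n-1$ edges, and is a spanning tree.

For part 3, the vertex $q$ is not $x'$, and an edge $e_u\in I$ contains $q$ only if $u=q$ or $\mathrm{par}(u)=q$. So the $I$-edges at $q$ are $e_q$ and the edges $e_{q'}$ to children $q'$ of $q$. By (1) the latter have times smaller than $\delta(q)$, so none of them can follow $e_q$ in a temporal walk. $\square$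

In the example, a walk inside $I$ starting at $b$ can go up to $a$ (time $1$) and down to $c$ (time $3$), and is then stuck, since $cd$ left at time $2$.

So inside a latest-departure tree a temporal walk climbs and then makes at most one step down. A tree that is excellent at collecting everything into its root is very bad at spreading anything.

We will use this to bound from below the number of edges of a temporally connected graph $H$. Such an $H$ contains a latest-departure tree to one root and, by the mirror-image construction, an earliest-arrival tree from another root. If $H$ has about $2n$ edges, these two trees nearly exhaust it. We shall see that then almost all edges of $H$ in the first half of the time interval belong to the latest-departure tree, and there they spread badly. In the random graphs studied below, however, spreading in the first half is unavoidable. The conflict forces extra edges.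

## 2. Random simple temporal graphs and spanners with $2n-4$ edges

**Definition (RSTG).** Let $G\sim G_{n,p}$ be an Erdős–Rényi random graph. Take a uniformly random permutation of its edges and use the rank of each edge as its time. This is the *random simple temporal graph*.

Only the order of the times matters, so we may equally give the edges of $G$ i.i.d. uniform times in $[0,1]$: almost surely they are distinct, and their order is a uniform permutation. We use this version, and ignore the null event that some time equals $\frac14$, $\frac12$ or $\frac34$.

**Definition (spanner).** A *temporal spanner* of a temporally connected temporal graph is a subset of its edges, with their times kept, that is still temporally connected on the same vertex set. Its *size* is its number of edges.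

Let us try small $n$. A tree with at least $3$ vertices is never temporally connected: it contains a path $u,v,w$, the only route between $u$ and $w$, and its two times cannot increase in both directions. So for $n=3$ one needs all three edges of a triangle (which suffice, all pairs being adjacent), that is, $2n-3$ edges. For $n=4$ one needs at least $4$ edges, and the 4-cycle of Section 1 has exactly $4=2n-4$. For larger $n$ one can extend that 4-cycle. Add vertices $u_1,\dots,u_{n-4}$, an edge $u_ia$ earlier than all cycle edges, and an edge $u_ib$ later than all cycle edges. Each $u_i$ passes through $a$ and then reaches $b,c,d$ as $a$ does. All of $a,c,d$ reach $b$ within the cycle, and from $b$ everything goes on to every $u_j$. The number of edges is $4+2(n-4)=2n-4$.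

It is a fact, which we take as given, that for $n\ge4$ every temporal spanner has at least $2n-4$ edges. A spanner of size $2n-4$ is called *optimal*.

All logarithms are natural, and a.a.s. means with probability tending to $1$ as $n\to\infty$.

**Definition (sharp threshold).** A property of the RSTG has a *sharp threshold at* $p=c\log n/n$ if there is $\varepsilon(n)>0$ with $\varepsilon(n)\to0$ such that at $p=(c-\varepsilon(n))\log n/n$ the property a.a.s. fails (the lower side), and at $p=(c+\varepsilon(n))\log n/n$ it a.a.s. holds (the upper side).

We take the following as known. Temporal connectivity has a sharp threshold at $3\log n/n$, so just below $3\log n/n$ there are a.a.s. no spanners at all. For some $\varepsilon_1(n)>0$ with $\varepsilon_1(n)\to0$, at $p=(4+\varepsilon_1(n))\log n/n$ the RSTG a.a.s. admits an optimal spanner. So the threshold for optimal spanners lies between $3\log n/n$ and $4\log n/n$. (Pivotal spanners, of size $2n-2$, which consist of two spanning trees glued at one vertex, one descending in time and the other ascending subsequently, have a sharp threshold at $4\log n/n$.) The paper "Sharp Thresholds in Random Simple Temporal Graphs" (http://livrepository.liverpool.ac.uk/3177698/1/2011.03738v4.pdf)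 is the source of the problem: prove or disprove that optimal spanners have a sharp threshold at $4\log n/n$. What has to be decided is whether, just below $4\log n/n$, optimal spanners exist. They do not, and in fact every spanner has many more than $2n$ edges.

**Theorem 2.** Let $p=p(n)$ satisfy $3\log n\le np\le 4\log n-8\log\log n-44$. Then a.a.s. every temporal spanner of the RSTG (if there is any) has at least
$$2n+\frac{n^{2}e^{-np/2}}{2\cdot 10^{6}\,\log^{3}n}$$
edges. In particular, for $\varepsilon(n)=(8\log\log n+44)/\log n\to0$, the RSTG at $p=(4-\varepsilon(n))\log n/n$ a.a.s. admits no optimal spanner.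

**Corollary 3.** The property "the RSTG admits a temporal spanner of size $2n-4$" has a sharp threshold at $4\log n/n$.

**Corollary 4.** (a) For fixed $c\in(3,4)$ and $p=c\log n/n$, a.a.s. every spanner has at least $2n+n^{(4-c)/2-o(1)}$ edges.
(b) For every integer function $f(n)\ge-4$ with $f(n)\le n^{o(1)}$, the property "there is a temporal spanner of size at most $2n+f(n)$" has a sharp threshold at $4\log n/n$.

Sections 3 to 5 are deterministic, Section 6 is probabilistic, and Section 7 puts the parts together.

## 3. Increasing caterpillars

Call an edge *early* if its time is less than $\frac12$, and *late* otherwise. We need to measure how far a latest-departure tree can spread. The right measure is the following.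

**Definition (increasing caterpillar).** An *increasing caterpillar* of length $m$ is a sequence of distinct edges $g_1,\dots,g_m$ with increasing times, together with vertices $w_0,\dots,w_m$ such that $w_{i-1},w_i\in g_i$ for all $i$. Here $w_{i-1}=w_i$ is allowed.

Think of a traveler who at each new edge either stays put or crosses it. If the traveler always crosses, the caterpillar is a temporal walk. If the traveler never moves, it is the list of edges at one vertex, in time order, so every vertex of degree $m$ gives an increasing caterpillar of length $m$. Reversing time and the order of both sequences turns an increasing caterpillar into an increasing caterpillar, so the notion is invariant under time reversal. A prefix of an increasing caterpillar is again one.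

**Lemma 5 (slow spreading).** Let $H$ be a temporally connected temporal graph in which every increasing caterpillar has length at most $\kappa$. Let $I$ be a latest-departure tree of $H$ and let $F$ be the set of early edges of $I$. Then for every vertex $s$, at most $\kappa$ edges are last edges of temporal walks in $F$ starting at $s$.

**Proof.** Let $x'$ be the root, and let $s_0=s$, $s_1=\mathrm{par}(s_0)$, $s_2=\mathrm{par}(s_1),\dots$ be the path from $s$ up to $x'$. Each edge of $F$ is traversed either upward or downward, and by Lemma 1(3) a walk in $F$ ends after a downward step. So a temporal walk in $F$ from $s$ climbs along $s_0,s_1,\dots,s_i$ and then possibly makes one final step down. The edges with which it can end are therefore of two kinds: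

* the edges $e_{s_i}$ of the upward path, as long as $e_{s_0},\dots,e_{s_i}$ all lie in $F$;
* for those $s_i$ that can be reached by climbing in $F$, the edges $e_q\in F$ to children $q$ of $s_i$ with $\delta(q)>\delta(s_{i-1})$ (no condition if $i=0$).

The condition $\delta(q)>\delta(s_{i-1})$ says that the step down comes after the step $e_{s_{i-1}}$ that led to $s_i$; in particular $q\ne s_{i-1}$. By (1), an edge of the second kind at $s_i$ also has time less than $\delta(s_i)$, unless $s_i=x'$, in which case the climb stops at $s_i$ anyway. So if we list all these edges by increasing time we get first the edges to children of $s_0$, then $e_{s_0}$, then the listed edges to children of $s_1$, then $e_{s_1}$, and so on. The times strictly increase, so the edges are distinct. The list is an increasing caterpillar: stay at $s_i$ for each edge to a child of $s_i$, and move from $s_i$ to $s_{i+1}$ with $e_{s_i}$. Its length is at most $\kappa$. $\square$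

## 4. Two trees, their overlap, and the limit of direct counting

Let $H$ be temporally connected. We say an edge $e$ is *reached from* $a$ if some temporal walk of $H$ starting at $a$ has last edge $e$, and that $e$ *reaches* $b$ if some temporal walk of $H$ with first edge $e$ ends at $b$. If $e$ is early and reached from $a$, all edges of the witnessing walk are early; if $e$ is late and reaches $b$, all edges of that walk are late. Put
$$r(a)=\#\{\text{early edges of }H\text{ reached from }a\},\qquad r'(b)=\#\{\text{late edges of }H\text{ that reach }b\}.$$

In the 4-cycle, scaled so that times $1,2$ become early and $3,4$ late, the only early edge reached from $a$ is $ab$, so $r(a)=1$. The late edges reaching $a$ are just $ac$, so $r'(a)=1$.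

**Definition (earliest-arrival tree).** Fix a root $x$. For $u\ne x$ let $\theta(u)$ be the earliest possible time of the last edge of a nonempty temporal walk of $H$ from $x$ to $u$, let $f(u)$ be the edge with that time, and put $O=\{f(u):u\ne x\}$.

This is the mirror image of Section 1 under time reversal, but here is the direct check. Delete the last edge of a walk realizing $\theta(u)$: what remains is a temporal walk from $x$ to the other end $w$ of $f(u)$, so $w=x$ or $\theta(w)<\theta(u)$. If $f(u)=f(w)$ with $u\neq w$, the edge would be $uw$ with $w\ne x$, giving $\theta(w)<\theta(u)$, against $\theta(u)=\theta(w)$. So the $f(u)$ are distinct, $|O|=n-1$, and all edges of $O$ are reached from $x$. Likewise $|I|=n-1$, and all edges of $I$ reach $x'$.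

The first thing to try is to count the union of the two trees:
$$|E(H)|\ \ge\ |O\cup I|\ =\ 2n-2-|O\cap I|.\tag{2}$$
An early edge of $O\cap I$ is an early edge reached from $x$; a late edge of $O\cap I$ is a late edge reaching $x'$. Hence
$$|O\cap I|\le r(x)+r'(x').\tag{3}$$
In the 4-cycle with $x=x'=a$ we have $\theta(b)=1$, $\theta(c)=3$, $\theta(d)=4$, so $O=\{ab,ac,bd\}$, and $O\cap I=\{ab,ac\}$ has $2=r(a)+r'(a)$ elements. So (2) and (3) are equalities there, and $|E(H)|=2n-4$.

To exclude optimal spanners this way, we would look for roots with $r(x)+r'(x')\le1$. There are none in the situation we care about. Suppose $B$ is a nonempty set of vertices such that from every vertex $v$ at most $|B|/h$ vertices of $B$ can be reached by temporal paths with only late edges. Then every vertex must spread widely before time $\frac12$: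

**Lemma 6.** Under this assumption on $B$ (for temporal paths in $H$), $r(a)\ge h-1$ for every vertex $a$.

**Proof.** Let $R(a)$ be the set of vertices reached from $a$ by temporal walks with only early edges, including $a$ itself. For $u\in R(a)\setminus\{a\}$, the earliest-arrival edge at $u$ (in the earliest-arrival tree with root $a$) is early and reached from $a$, and these edges are distinct. So $|R(a)|\le1+r(a)$. For each $b\in B$ a temporal path from $a$ to $b$ (trivial if $b=a$) has an early part, ending at some $s\in R(a)$, followed by a late part from $s$ to $b$. For each $s$ this serves at most $|B|/h$ vertices $b$, so $|B|\le|R(a)|\cdot|B|/h$. Hence $|R(a)|\ge h$ and $r(a)\ge h-1$. $\square$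

In the random graph below there will be such a $B$, and a mirror-image set $A$, with $h\to\infty$. So $r(x)+r'(x')\ge 2h-2$ for all roots, and (2) with (3) can never give more than $2n-2h$. This is where direct counting stops.

The way forward is to treat the largeness of $r$ as an asset. By Lemma 5, walks that use only early edges of $I$ reach few edges. So if $r(a)$ is large, then $a$ must reach many early edges of $H$ outside $I$. And if no early edge can be shared by many starting points $a$, then there must be many early edges outside $I$ in total. On the other hand, counting as in (2) shows that early edges outside $I$ number at most the excess $|E(H)|-(2n-2)$ plus a small multiple of $r(x)$. These two statements bound the excess from below.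

## 5. The deterministic lower bound

**Proposition 7.** Let $G$ be a temporal graph on $n$ vertices with distinct times, let $A,B$ be nonempty vertex sets, and let $\kappa\ge1$ and $h\ge12\kappa+6$ be such that:

1. for every vertex $v$, at most $|A|/h$ vertices $a\in A$ have a temporal path to $v$ in $G$ using only early edges;
2. for every vertex $v$, at most $|B|/h$ vertices $b\in B$ have a temporal path from $v$ in $G$ using only late edges;
3. every increasing caterpillar in $G$ has length at most $\kappa$.

Then every temporal spanner $H$ of $G$ satisfies
$$|E(H)|\ \ge\ 2n-2+\frac{5h^2}{12(1+2\kappa)} .$$

Hypothesis 1 says that there is no early hub for $A$. In the $(2n-4)$-edge example of Section 2, with the edges $u_ia$ early and $A=\{u_1,\dots,u_{n-4}\}$ ($n\ge5$), all of $A$ reaches the hub $a$ early, so hypothesis 1 would force $h\le1$.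

**Proof.** Fix a spanner $H$. Paths and caterpillars of $H$ are paths and caterpillars of $G$, so the three hypotheses hold for $H$ as well. Put $\mu=|E(H)|-2n+2$; we want $\mu\ge 5h^2/(12(1+2\kappa))$. Define $r,r'$ as in Section 4, and
$$\rho=\min_{a\in A}r(a),\qquad\rho'=\min_{b\in B}r'(b).$$

**Step 1. Choosing the side and the roots.** *The purpose is to arrange $\rho'\le\rho$.* Replace every time $t$ by $1-t$. This swaps early and late, $A$ and $B$, $r$ and $r'$, and hypotheses 1 and 2. It preserves hypothesis 3, the temporal connectedness of $H$, and the conclusion. So we may assume $\rho'\le\rho$. Choose $x\in A$ with $r(x)=\rho$ and $x'\in B$ with $r'(x')=\rho'$. Let $O$ be the earliest-arrival tree of $H$ from $x$ and $I$ the latest-departure tree of $H$ to $x'$.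

**Step 2. Few early edges lie outside $I$.** *The purpose is to bound the early edges that are not subject to slow spreading.* Let $F$ be the set of early edges of $I$ and $X$ the set of all other early edges of $H$. An edge of $X$ is not in $I$, so it is either an early edge of $O$ or outside $O\cup I$. The early edges of $O$ are reached from $x$, so there are at most $\rho$ of them. The number of edges outside $O\cup I$ is $|E(H)|-2(n-1)+|O\cap I|=\mu+|O\cap I|$, and $|O\cap I|\le\rho+\rho'$ by (3). Hence
$$|X|\ \le\ \rho+\mu+\rho+\rho'\ =\ \mu+2\rho+\rho'\ \le\ \mu+3\rho.\tag{4}$$

**Step 3. On average, $r$ is small unless $X$ is large.** *The purpose is an upper bound for $\rho$ in terms of $|X|$.* Let $a\in A$ and let $X_a$ be the set of edges of $X$ reached from $a$. We claim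
$$r(a)\le\kappa+(1+2\kappa)|X_a|.\tag{5}$$
Let $e$ be an early edge reached from $a$, and take a witnessing temporal walk. All its edges are early, so they lie in $F\cup X$. If it uses no edge of $X$, it is a walk in $F$ from $a$, and by Lemma 5 at most $\kappa$ edges $e$ arise this way. Otherwise let $g$ be its last edge in $X$. The part of the walk up to $g$ shows $g\in X_a$. Either $e=g$, or the part after $g$ is a temporal walk in $F$ that starts at one of the two ends of $g$ and has last edge $e$. By Lemma 5, each $g\in X_a$ accounts for at most $1+2\kappa$ edges $e$. This proves (5).

Next we sum over $a\in A$. If $g\in X_a$, consider a temporal walk from $a$ with last edge $g$. All its edges are early; with $g$ it arrives at one end of $g$, and without $g$ it arrives at the other end. So $a$ reaches both ends of $g$ by early edges. Fix one end of $g$: by hypothesis 1 there are at most $|A|/h$ vertices $a\in A$ with $g\in X_a$. Therefore $\sum_{a\in A}|X_a|\le|X|\,|A|/h$. The minimum is at most the average, so by (5) and (4)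
$$\rho\ \le\ \frac1{|A|}\sum_{a\in A}r(a)\ \le\ \kappa+\frac{(1+2\kappa)|X|}h\ \le\ \kappa+\frac{(1+2\kappa)(\mu+3\rho)}h.\tag{6}$$

**Step 4. $\rho$ is large.** *The purpose is to bring in hypothesis 2.* By Lemma 6, $r(a)\ge h-1$ for all $a$, so $\rho\ge h-1$.

**Step 5. Solving for $\mu$.** *Here we combine the two bounds on $\rho$.* Since $h\ge6(1+2\kappa)$, we have $3(1+2\kappa)/h\le\frac12$, so the term with $\rho$ on the right of (6) is at most $\rho/2$. Hence
$$\rho\le2\kappa+\frac{2(1+2\kappa)\mu}h .$$
With $\rho\ge h-1$ we get
$$\frac{2(1+2\kappa)\mu}h\ \ge\ h-1-2\kappa\ \ge\ \tfrac56h,$$
because $1+2\kappa\le h/6$. So $\mu\ge\dfrac{5h^2}{12(1+2\kappa)}$. $\square$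

## 6. Vertices that are silent in the first quarter

We must now find sets $A$ and $B$ in the RSTG. Put $\lambda=np$. A vertex that starts late spreads little before time $\frac12$, so for a parameter $\sigma$ it is natural to let $A$ consist of the vertices without edges before time $\sigma$.

The following heuristic count chooses $\sigma$. We expect $|A|\approx ne^{-\lambda\sigma}$. The set of vertices that reach a given $v$ within $[\sigma,\frac12)$ grows backward in time at rate at most about $\lambda$, so its size is about $e^{\lambda(1/2-\sigma)}$ at most. It should therefore contain about a fraction $e^{\lambda(1/2-\sigma)}/n$ of $A$, except that one vertex is already a fraction $1/|A|$. So up to logarithms we hope for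
$$h\approx\min\bigl(ne^{-\lambda(1/2-\sigma)},\,ne^{-\lambda\sigma}\bigr).$$
The product of the two terms does not depend on $\sigma$, so the minimum is largest when they agree, at $\sigma=\frac14$. The value is then $ne^{-\lambda/4}$, which is greater than $1$ exactly if $\lambda<4\log n$. This is where the constant $4$ comes from. For example, at $\lambda=3\log n$ we expect $|A|\approx n^{1/4}$ and in-sets of size at most about $n^{3/4}$.

Now the rigorous version. Put
$$z=\log n-\frac\lambda4,\qquad\text{so}\qquad e^z=ne^{-np/4},\quad \frac\lambda4=\log n-z,\quad e^{2z}=n^2e^{-np/2}.$$
The hypothesis of Theorem 2 says exactly that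
$$2\log\log n+11\ \le\ z\ \le\ \tfrac14\log n.\tag{7}$$
Let
$$A=\{v:\text{no edge at }v\text{ has time}<\tfrac14\},\qquad B=\{v:\text{no edge at }v\text{ has time}>\tfrac34\},$$
$$\kappa=60\log n,\qquad h=\frac{e^z}{60\log n}.$$
By (7), $e^z\ge e^{11}\log^2n$, and $e^{11}/60>997$. So $h\ge997\log n\ge720\log n+6=12\kappa+6$ for large $n$. We show that hypotheses 1, 2, 3 of Proposition 7 hold a.a.s. Throughout, $3\log n\le\lambda\le4\log n$ and $n$ is large.

**Step A. $|A|\ge e^z/2$ a.a.s.** *This makes $A$ large, so that a logarithmic number of its vertices is a small fraction.* Each pair has an edge with time less than $\frac14$ independently with probability $p_1=p/4$, so these edges form $G_{n,p_1}$, and $A$ is its set of isolated vertices. We have $np_1=\log n-z$ and $np_1^2\to0$, so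
$$\mathbb E|A|=n(1-p_1)^{n-1}=(1+o(1))\,ne^{-np_1}=(1+o(1))e^z\to\infty.$$
Two given vertices are both isolated if $2(n-1)-1=2n-3$ pairs are absent, so
$$\mathbb E\,|A|(|A|-1)=n(n-1)(1-p_1)^{2n-3}\le\frac{(\mathbb E|A|)^2}{1-p_1}.$$
Therefore $\mathrm{Var}|A|\le\mathbb E|A|+\frac{p_1}{1-p_1}(\mathbb E|A|)^2=o((\mathbb E|A|)^2)$, and Chebyshev's inequality gives the claim.

**Step B. Increasing caterpillars have length at most $60\log n$ a.a.s.** *This is hypothesis 3.* Let $m=\lceil60\log n\rceil$ and count potential caterpillars of length $m$. There are $n$ choices for $w_0$; then each $g_i$ contains $w_{i-1}$, which leaves at most $n$ choices for its other end, and there are $2$ choices for $w_i\in g_i$. The $m$ distinct pairs are all present with times in the prescribed order with probability $p^m/m!$. By $m!\ge(m/e)^m$, the expected number of increasing caterpillars of length $m$ is at most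
$$n(2n)^m\frac{p^m}{m!}\ \le\ n\Bigl(\frac{2e\lambda}m\Bigr)^m\ \le\ n\Bigl(\frac{8e}{60}\Bigr)^m\ \le\ ne^{-m}\to0,$$
since $8e^2<60$. A longer caterpillar has a prefix of length $m$, so a.a.s. all lengths are at most $m-1<60\log n=\kappa$.

**Step C. All degrees are at most $30\log n$ a.a.s.** *This is needed for the conditioning in Step E.* With $k=\lceil30\log n\rceil$,
$$\Pr(\deg v\ge k)\le\binom nkp^k\le\Bigl(\frac{e\lambda}k\Bigr)^k\le\Bigl(\frac{4e}{30}\Bigr)^k\le e^{-k}\le n^{-30},$$
because $4e^2<30$. Sum over $v$; a degree less than $k$ is less than $30\log n$.

**Step D. In-sets in the second quarter are small.** *This bounds the number of candidates for vertices of $A$ that reach $v$ early.* Let $D_v$ be the set of vertices with a temporal path to $v$ all of whose times lie in $[\frac14,\frac12)$, including $v$. We claim that a.a.s.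
$$|D_v|\le d:=4\log n\cdot e^{\lambda/4}=4ne^{-z}\log n\qquad\text{for all }v.$$

First we replace the random times by Poisson points, so that the exploration becomes a Markov chain. Put independent Poisson processes on $[0,1]$ of rate $\nu=-\log(1-p)$ on all vertex pairs. A pair has at least one point with probability $1-e^{-\nu}=p$. Given that it has points, a uniformly chosen one of them is uniform on $[0,1]$. So if we choose one point for every pair that has points, the chosen points are a copy of the RSTG. Its edges are a subset of the Poisson points, so $D_v$ is contained in the analogous in-set for all Poisson points, and it suffices to bound the latter.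

Explore backward from time $\frac12$. Let $D(s)$ be the set of vertices that reach $v$ using points with times in $[\frac12-s,\frac12)$, so $D(0)=\{v\}$. When, as $s$ grows, a new point appears on a pair $\{u,w\}$ with $w\in D$ and $u\notin D$, the vertex $u$ joins: it travels over this point to $w$ and continues with later points. Any other point changes nothing. Poisson processes on disjoint intervals are independent, so $|D(s)|$ is a pure birth Markov chain started at $1$, with rate $j(n-j)\nu\le jn\nu$ in state $j$.

We compare it with the Yule process $Y$ of rate $\beta=n\nu$, the pure birth chain started at $1$ with rate $j\beta$ in state $j$. Let $\xi_1,\xi_2,\dots$ be independent standard exponential variables. Use the holding time $\xi_j/(j(n-j)\nu)$ for the first chain in state $j<n$ (the chain stays forever in state $n$) and $\xi_j/(jn\nu)$ for $Y$. The first chain waits at least as long in each state, so $|D(s)|\le Y(s)$ for all $s$ in this coupling. The law of $Y(s)$ is geometric: the time at which $Y$ reaches $k+1$ is a sum of independent exponential variables of rates $\beta,2\beta,\dots,k\beta$. By the memoryless property this sum has the law of the maximum of $k$ independent exponential variables of rate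 $\beta$ (the successive gaps between their order statistics have rates $k\beta,\dots,2\beta,\beta$). Hence $\Pr(Y(s)>k)=(1-e^{-\beta s})^k$.

Take $s=\frac14$. Since $\nu\le p/(1-p)$, we have $n\nu/4\le\frac{\lambda}{4(1-p)}=\frac\lambda4+O(\log^2n/n)$. So $\lfloor d\rfloor e^{-n\nu/4}\ge(4\log n\cdot e^{\lambda/4}-1)e^{-\lambda/4}(1-o(1))\ge3\log n$ for large $n$, and
$$\Pr(|D_v|>d)\le(1-e^{-n\nu/4})^{\lfloor d\rfloor}\le\exp\bigl(-\lfloor d\rfloor e^{-n\nu/4}\bigr)\le n^{-3}.$$
A union bound over $v$ gives the claim.

**Step E. Hypothesis 1 holds a.a.s.** *Here we combine the two quarters.* Suppose $a\in A$ has a temporal path to $v$ with only early edges. If it is nonempty, its first edge is at $a$ and so has time at least $\frac14$, and then all times lie in $[\frac14,\frac12)$. So in all cases $a\in A\cap D_v$, and it suffices to bound $|A\cap D_v|$. The set $A$ depends on the first quarter, and $D_v$ on the second; they are nearly independent, the only link being that a pair carries at most one edge.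

Condition on $\mathcal F$, the set of all edges with times in the window $[\frac14,\frac12)$ together with their times. All sets $D_v$ are determined by $\mathcal F$. Given $\mathcal F$, a pair with an edge in the window has no edge in $[0,\frac14)$, and the other pairs independently have an edge with time in $[0,\frac14)$ with probability
$$\frac{p/4}{1-p/4}\ \ge\ p_1=\frac p4 .$$
Let $k=\lceil30\log n\rceil$, and suppose that all degrees in the window are at most $30\log n$ and $|D_v|\le d$; both are determined by $\mathcal F$. Let $S\subseteq D_v$ with $|S|=k$. At least $k(n-1)-\binom k2\ge k(n-1-k)$ pairs meet $S$, and at most $30k\log n$ of them have an edge in the window. For $S\subseteq A$, none of the remaining pairs may have an edge in $[0,\frac14)$. With $p_1n=\log n-z$,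
$$\Pr(S\subseteq A\mid\mathcal F)\le e^{-p_1k(n-1-k-30\log n)}=\Bigl(\frac{e^z}n\Bigr)^ke^{O(\log^3n/n)}\le2\Bigl(\frac{e^z}n\Bigr)^k$$
for large $n$. There are at most $\binom{\lfloor d\rfloor}k\le(ed/k)^k$ such sets $S$, and $de^z/n=4\log n$, so
$$\Pr(|A\cap D_v|\ge k\mid\mathcal F)\le2\Bigl(\frac{ed}k\cdot\frac{e^z}n\Bigr)^k=2\Bigl(\frac{4e\log n}k\Bigr)^k\le2\Bigl(\frac{4e}{30}\Bigr)^k\le2e^{-k}\le2n^{-30}.$$
By Steps C and D, the suppositions hold for all $v$ simultaneously a.a.s.; adding $2n^{-30}$ over all $v$, we find that a.a.s. $|A\cap D_v|\le k-1<30\log n$ for all $v$. With Step A,
$$30\log n=\frac{60\log n}{e^z}\cdot\frac{e^z}2\le\frac{60\log n}{e^z}|A|=\frac{|A|}h,$$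
which is hypothesis 1.

**Step F. Hypothesis 2 holds a.a.s.** *This is time reversal.* Replacing each time $t$ by $1-t$ preserves the distribution of the RSTG. It turns $B$ into $A$, late edges into early edges, and paths from $v$ to $b$ into paths from $b$ to $v$. So Steps A and C–E, applied to the reversed times, give hypothesis 2 for $B$, and also that $B$ is nonempty.

## 7. From the counting bound to the threshold

**Proof of Theorem 2.** By Section 6, a.a.s. Proposition 7 applies with $\kappa=60\log n$ and $h=e^z/(60\log n)$. Every temporal spanner $H$ of the RSTG then satisfies
$$|E(H)|\ \ge\ 2n-2+\frac5{12}\cdot\frac{e^{2z}}{3600\log^2n\,(1+120\log n)}.$$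
For large $n$ we have $1+120\log n\le121\log n$, and $12\cdot3600\cdot121/5=1\,045\,440\le1.05\cdot10^6$. With $e^{2z}=n^2e^{-np/2}$,
$$|E(H)|\ \ge\ 2n-2+\frac{n^2e^{-np/2}}{1.05\cdot10^6\log^3n}.$$
By (7), $n^2e^{-np/2}=e^{2z}\ge e^{22}\log^4n$. So $n^2e^{-np/2}/\log^3n\to\infty$, and lowering the coefficient from $1/(1.05\cdot10^6)$ to $1/(2\cdot10^6)$ lowers the bound by an amount that tends to infinity, in particular by at least $2$ for large $n$. Hence
$$|E(H)|\ \ge\ 2n+\frac{n^2e^{-np/2}}{2\cdot10^6\log^3n}\ >\ 2n-4 .$$
For the last sentence of the theorem, note that $np=(4-\varepsilon(n))\log n$ with $\varepsilon(n)=(8\log\log n+44)/\log n$ equals $4\log n-8\log\log n-44$, which is at least $3\log n$ for large $n$. $\square$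

**Monotonicity.** For the corollaries we need that, for any $N$, the probability of having a spanner of size exactly $N$, or at most $N$, does not decrease with $p$. Let $p<p'$. Keep each edge of the RSTG with parameter $p'$ independently with probability $p/p'$, in the induced order. The result is the RSTG with parameter $p$. A spanner of this smaller temporal graph is a temporally connected set of edges of the larger one, so it is a spanner of the larger one, of the same size.

**Proof of Corollary 3.** Let $\varepsilon(n)$ be as in Theorem 2, let $\varepsilon_1(n)$ be the function of the known upper side, and put $\varepsilon^*=\max(\varepsilon,\varepsilon_1)\to0$. At $p=(4-\varepsilon^*)\log n/n$ and for large $n$ we have $3\log n\le np\le4\log n-8\log\log n-44$, so Theorem 2 shows that a.a.s. there is no optimal spanner. At $p=(4+\varepsilon_1)\log n/n$ there a.a.s. is one, hence by monotonicity also at $p=(4+\varepsilon^*)\log n/n$. $\square$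

**Proof of Corollary 4.** (a) For fixed $c\in(3,4)$ and large $n$, $np=c\log n$ lies in the range of Theorem 2, and $n^2e^{-np/2}=n^{2-c/2}=n^{(4-c)/2}$. The factor $2\cdot10^6\log^3n$ is $n^{o(1)}$.

(b) Put
$$\varepsilon_2(n)=\max\Bigl(\frac{8\log\log n+44}{\log n},\ \frac{2\log\bigl(2\cdot10^6(\max(f(n),0)+1)\log^3n\bigr)}{\log n},\ \varepsilon_1(n)\Bigr).$$
This tends to $0$, since $f(n)\le n^{o(1)}$. At $p=(4-\varepsilon_2)\log n/n$ Theorem 2 applies for large $n$, and $n^2e^{-np/2}=n^{\varepsilon_2/2}$, which is larger than $2\cdot10^6f(n)\log^3n$ by the second term of the maximum. So a.a.s. every spanner has more than $2n+f(n)$ edges. At $p=(4+\varepsilon_1)\log n/n$ there is a.a.s. a spanner of size $2n-4\le2n+f(n)$, and by monotonicity, at $p=(4+\varepsilon_2)\log n/n$ there is a.a.s. a spanner of size at most $2n+f(n)$. $\square$
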